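\title{Connected submetrizable refinements of Tychonoff topologies}

\begin{abstract}
Let $X$ be a connected Tychonoff space of weight at most $\mathfrak c$ and countable cellularity. We show that ZFC does not decide whether every such $X$ has a finer connected submetrizable Tychonoff topology, nor whether every such $X$ has one that is in addition strongly $\sigma$-discrete. In ZFC, a topology with all these properties exists whenever no open subset of $X$ has cardinality strictly between $\mathfrak c$ and $2^{\mathfrak c}$; so both answers are positive if $2^{\mathfrak c}=\mathfrak c^+$. In a forcing extension satisfying CH there is a separable connected space of weight at most $\mathfrak c$ and cardinality $\mathfrak c^+$ such that no finer connected topology on it contains a metrizable topology.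
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff (completely regular) unless the contrary is stated. The \emph{weight} $w(X)$ is the least cardinality of a base of $X$. The \emph{cellularity} $c(X)$ is the supremum of the cardinalities of families of pairwise disjoint nonempty open sets, and $X$ is \emph{ccc} if $c(X)\le\aleph_0$. A topology $\tau'$ on $X$ is \emph{finer} than $\tau$ if $\tau\subseteq\tau'$. A space is \emph{submetrizable} if it has a coarser metrizable topology, and \emph{strongly $\sigma$-discrete} if it is the union of countably many closed discrete subspaces.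

The last two properties pass to finer topologies, and the discrete topology has both. Connectedness passes only to coarser topologies. So one may ask whether a connected topology can be refined enough to gain these properties, but not so much that connectedness is lost. Two results are known.
\begin{itemize}
\item[(K1)] Every connected space $X$ with $w(X)\le\mathfrak c$ and $c(X)\le\aleph_0$ has a finer connected strongly $\sigma$-discrete Tychonoff topology.
\item[(K2)] If moreover $|X|=\mathfrak c$, this topology can be chosen submetrizable.
\end{itemize}
The following problem is posed in \cite{SCTT}.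

\medskip
\noindent\textbf{Problem.} \emph{Let $X$ be a connected space with $w(X)\le\mathfrak c$ and $c(X)\le\aleph_0$. Does $X$ have a finer connected submetrizable Tychonoff topology? Can such a topology also be chosen strongly $\sigma$-discrete?}
\medskip

From (K1) and (K2) one would guess that both answers are positive. But the condition $|X|=\mathfrak c$ in (K2) is not a technicality. A connected space with more than one point has at least $\mathfrak c$ points (Lemma~\ref{lem:large}), and $|X|\le 2^{w(X)}\le 2^{\mathfrak c}$ because a point is determined by the basic open sets that contain it. The upper bound is attained by the cube $[0,1]^{\mathfrak c}$, which is connected, separable and of weight $\mathfrak c$. If $|X|=\mathfrak c$, any injection of $X$ into a separable metric space can be declared continuous, and this makes $X$ submetrizable. If $|X|>\mathfrak c$, the refinement has to be drastic. Let $\rho$ be a metric whose topology is contained in $\tau$, and let $D$ be $\tau$-dense. Every point is the $\rho$-limit of a sequence from $D$, so $|X|\le|D|^{\omega}$, and therefore $|D|>\mathfrak c$. Thus $X$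 has a dense set of size at most $\mathfrak c$, while a submetrizable refinement of $X$ has none. Whether this can be achieved with connectedness intact turns out to depend on set theory.

\begin{theorem}\label{thm:A}
Let $X$ be a connected space with $w(X)\le\mathfrak c$ and $c(X)\le\aleph_0$, and suppose that no open subset of $X$ has cardinality strictly between $\mathfrak c$ and $2^{\mathfrak c}$. Then $X$ has a finer connected Tychonoff topology that is both submetrizable and strongly $\sigma$-discrete.
\end{theorem}

The cardinality hypothesis holds when $|X|\le\mathfrak c$, so the theorem contains (K2). It also holds for $[0,1]^{\mathfrak c}$, whose nonempty open sets have cardinality $\mathfrak c^{\mathfrak c}=2^{\mathfrak c}$. If $2^{\mathfrak c}=\mathfrak c^+$, there is no cardinal strictly between $\mathfrak c$ and $2^{\mathfrak c}$, and we obtain the following.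

\begin{corollary}\label{cor:GCH}
If $2^{\mathfrak c}=\mathfrak c^+$, in particular under GCH, both questions of the Problem have a positive answer for every $X$.
\end{corollary}

\begin{theorem}\label{thm:B}
If ZFC is consistent, then so is ZFC $+$ CH $+$ the following statement. There is a separable connected space $X$ with $w(X)\le\mathfrak c$ and $|X|=\mathfrak c^+$ such that for every finer connected topology $\tau$ on $X$ (no separation axiom assumed), $(X,\tau)$ has no coarser metrizable topology.
\end{theorem}

A separable space is ccc, so the space of Theorem~\ref{thm:B} answers the first question, and hence the second, negatively. Since GCH is consistent relative to ZFC, \emph{both questions are independent of ZFC}, and the cardinality hypothesis of Theorem~\ref{thm:A} cannot be dropped in ZFC. We do not determine which models of $\mathfrak c^+<2^{\mathfrak c}$ give a positive answer. The proofs do not use (K1) or (K2).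

For Theorem~\ref{thm:A}, the new topology is that of the graph of a map on $X$ (Section~\ref{sec:prelim}), and only connectedness needs work. If $|X|=\mathfrak c$, the possible disconnections of the graph can be listed in type $\mathfrak c$ and destroyed one at a time, at the cost of one point each (Section~\ref{sec:small}). If $|X|=2^{\mathfrak c}$, the target metric space is far from ccc, and we use no such list. Instead, the position of a point in the metric space encodes the clopen set that this point destroys. Section~\ref{sec:cone} shows this device in a metric cone, and Section~\ref{sec:A} gives the full proof. For Theorem~\ref{thm:B} we build a space in which a set of size $\mathfrak c$ stays dense, in a suitable sense, under every connected refinement. Section~\ref{sec:G} derives the space from CH and a principle $(\mathrm G)$ about branches of the tree $2^{<\omega_1}$, and Section~\ref{sec:forcing} forces CH together with $(\mathrm G)$.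

\section{Regular open sets and graph topologies}\label{sec:prelim}

We write $I=[0,1]$, $M=I^\omega$, $\mathbb N=\{1,2,\dots\}$, $\delta_{pq}$ for the Kronecker delta, and $x|\nu$ for the restriction of a sequence $x$ to $\nu$. Every nonempty open subset of $M$ has cardinality $\mathfrak c$. We use the Hewitt--Marczewski--Pondiczery theorem (HMP): for an infinite cardinal $\lambda$, a product of at most $2^\lambda$ spaces, each with a dense subset of size at most $\lambda$, has a dense subset of size at most $\lambda$.

\begin{lemma}\label{lem:large}
If $Y$ is a connected space with more than one point, every nonempty open set $B\subseteq Y$ has $|B|\ge\mathfrak c$.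
\end{lemma}

\begin{proof}
Shrinking $B$ by removing a point if $B=Y$, we may assume $B\ne Y$. Take $y\in B$ and a continuous $f:Y\to I$ with $f(y)=1$ and $f=0$ off $B$. The image $f(Y)$ is connected and contains $0$ and $1$, so it is $I$. Hence $f^{-1}((0,1])\subseteq B$ has at least $\mathfrak c$ points.
\end{proof}

An open set $U$ is \emph{regular open} if $U=\operatorname{int}\operatorname{cl}U$; for every open $U$ the set $\operatorname{int}\operatorname{cl}U\supseteq U$ is regular open. The next lemma says that disconnections of a dense subspace are witnessed by regular open sets of the ambient space, and that these are few when the ambient space is ccc.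

\begin{lemma}\label{lem:ro}
Let $T$ be a space.
\begin{itemize}
\item[(a)] If $\Gamma\subseteq T$ is dense and disconnected, there are disjoint regular open sets $U,V\subseteq T$, both meeting $\Gamma$, with $\Gamma\subseteq U\cup V$.
\item[(b)] If $T$ is ccc and $\mathcal B$ is a base of $T$, every regular open set is $\operatorname{int}\operatorname{cl}$ of a union of countably many members of $\mathcal B$. So if $w(T)\le\mathfrak c$, then $T$ has at most $\mathfrak c^\omega=\mathfrak c$ regular open sets.
\item[(c)] If $T=T_1\times T_2$ with $T_1$ ccc and $T_2$ separable, then $T$ is ccc.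
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $\Gamma$ as the disjoint union of nonempty sets $U_0\cap\Gamma$ and $V_0\cap\Gamma$ with $U_0,V_0$ open in $T$. The open set $U_0\cap V_0$ misses the dense set $\Gamma$, so it is empty. Then $U=\operatorname{int}\operatorname{cl}U_0$ misses $V_0$, and being open it misses $\operatorname{cl}V_0\supseteq V=\operatorname{int}\operatorname{cl}V_0$.

(b) Let $U$ be regular open and $\mathcal U$ a maximal disjoint family of nonempty members of $\mathcal B$ contained in $U$. It is countable. By maximality the open set $U\setminus\operatorname{cl}\bigcup\mathcal U$ is empty, so $\operatorname{cl}U=\operatorname{cl}\bigcup\mathcal U$ and $U=\operatorname{int}\operatorname{cl}\bigcup\mathcal U$.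

(c) Suppose that uncountably many nonempty open boxes $G_i\times O_i$ are pairwise disjoint. Uncountably many $O_i$ contain one and the same point of a countable dense subset of $T_2$, and the corresponding $G_i$ are pairwise disjoint, which is impossible.
\end{proof}

We refine a topology by declaring certain maps continuous. An injection into a metric space gives submetrizability. For strong $\sigma$-discreteness we use real-valued functions indexed by the pairs $(p,n)$, $p\in X$, $n<\omega$, where the function with index $(p,n)$ isolates $p$ from all points of ``level'' at most $n$. Let $\Lambda=X\times\omega$. For $k\in\mathbb N$ and $p\in X$ put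
\[
I^\Lambda_k=\{f\in I^\Lambda: f(q,n)=0 \text{ for all } q\in X,\ n\ge k\},
\]
\[
\Phi(p,k)=\{f\in I^\Lambda: f(q,n)=\delta_{pq}\text{ for all } q\in X,\ n\ge k\}.
\]
Both sets are convex copies of the cube $I^{X\times k}$, where $k=\{0,\dots,k-1\}$. For $f\in I^\Lambda_k$ let $f^{p,k}\in\Phi(p,k)$ be obtained from $f$ by changing the values at $(p,n)$, $n\ge k$, to $1$. A \emph{basic box} of $I^\Lambda$ is a nonempty set $O$ obtained by restricting finitely many coordinates to members of a fixed countable base of $I$; it has \emph{depth at most $k$} if all restricted coordinates $(q,n)$ have $n<k$. The coordinates with $n<k$ are free in $I^\Lambda_k$ and in $\Phi(p,k)$. Hence: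
\begin{equation}\label{eq:depth}
\begin{array}{l}
\text{if $O$ has depth at most $k$, then $O$ meets $I^\Lambda_k$ and every $\Phi(p,k)$,}\\
\text{and $f\in O\cap I^\Lambda_k$ implies $f^{p,k}\in O$.}
\end{array}
\end{equation}

\begin{lemma}\label{lem:graph}
Let $X$ be a space, $(K',\rho)$ a metric space, $g:X\to K'$ an injection, and let $k:X\to\mathbb N$ and $\varphi:X\to I^\Lambda$ satisfy
\begin{equation}\label{eq:star}
\varphi(p)\in\Phi(p,k(p))\qquad\text{for all } p\in X.
\end{equation}
Let $\tau$ be the coarsest topology on $X$ that is finer than the given one and makes $g$ and $\varphi$ continuous. Then $x\mapsto(x,g(x),\varphi(x))$ embeds $(X,\tau)$ in $X\times K'\times I^\Lambda$, and $\tau$ is Tychonoff, submetrizable and strongly $\sigma$-discrete.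
\end{lemma}

\begin{proof}
The map is injective and $\tau$ is by definition the topology it induces, so it is an embedding into a Tychonoff space. The function $\rho(g(x),g(x'))$ is a metric on $X$ whose topology is contained in $\tau$. Let $X_j=\{x:k(x)=j\}$. Given $p\in X$ and $j\in\mathbb N$, put $n=\max(j,k(p))$. By \eqref{eq:star}, $\varphi(p)(p,n)=1$ and $\varphi(x)(p,n)=0$ for $x\in X_j\setminus\{p\}$. So the $\tau$-open set $\{x:\varphi(x)(p,n)>0\}$ contains $p$ and no other point of $X_j$. Thus every $X_j$ is closed and discrete in $\tau$.
\end{proof}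

We call $k(x)$ the \emph{level} of $x$. If the levels are bounded, $\tau$ is discrete. Unbounded levels leave room for connectedness, because by \eqref{eq:depth} a basic box does not see the constraint \eqref{eq:star} at points of high level.

\section{Spaces of cardinality $\mathfrak c$}\label{sec:small}

Consider first how one finds a function $I\to I$ whose graph $\Gamma$ is dense and connected in the square. Suppose that $\Gamma\subseteq U\cup V$ as in Lemma~\ref{lem:ro}(a). If no vertical segment met both $U$ and $V$, the projections of $U$ and $V$ would split $I$ into two disjoint nonempty open sets. So some vertical segment meets both, and then all nearby segments do. Each of these segments is connected, so it contains a point outside $U\cup V$. There are only $\mathfrak c$ pairs $(U,V)$ and every interval has $\mathfrak c$ points, so a recursion of length $\mathfrak c$ can put a point of the graph outside $U\cup V$ for each pair. The proposition below runs this argument under two constraints: the $M$-coordinate must be injective, for which a spare coordinate of $M$ suffices, and \eqref{eq:star} must hold. The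 second constraint means that only the part $M\times\Phi(y,k)$ of the fiber over $y$ is available. This set moves with $y$, so we argue in the fixed set $M\times I^\Lambda_k$ and correct at the end, in coordinates on which $U$ and $V$ do not depend.

\begin{proposition}\label{prop:small}
Let $Y$ be a connected space with $|Y|=\mathfrak c$, $w(Y)\le\mathfrak c$ and $c(Y)\le\aleph_0$, and let $\Lambda=Y\times\omega$. There are $k:Y\to\mathbb N$, an injection $h:Y\to M$ and $\varphi:Y\to I^\Lambda$ satisfying \eqref{eq:star} such that $\Gamma=\{(y,h(y),\varphi(y)):y\in Y\}$ is connected in $T=Y\times M\times I^\Lambda$.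
\end{proposition}

\begin{proof}
Since $|\Lambda|=\mathfrak c=2^\omega$, the space $M\times I^\Lambda$ is separable by HMP, so $T$ is ccc by Lemma~\ref{lem:ro}(c). The sets $B\times G\times O$, with $B$ and $G$ nonempty members of fixed bases of $Y$ and $M$ of size at most $\mathfrak c$ and $O$ a basic box, form a base of $T$ of size at most $\mathfrak c$; we call them the basic boxes of $T$. By Lemma~\ref{lem:ro}(b), $T$ has at most $\mathfrak c$ regular open sets, each of the form $U=\operatorname{int}\operatorname{cl}U_0$ with $U_0$ a countable union of basic boxes. Such a $U_0$ is a preimage under the projection $\pi_D:T\to Y\times M\times I^D$ for a countable $D\subseteq\Lambda$. As $\pi_D$ is continuous and open, $\operatorname{cl}\pi_D^{-1}(A)=\pi_D^{-1}(\operatorname{cl}A)$ for all $A$: a neighborhood of a point over $\operatorname{cl}A$ has open image, which meets $A$. Passing to complements gives the same for interiors. So $U$ too is a preimage under $\pi_D$; we say that $U$ \emph{depends only on} $D$.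

We list the following $\mathfrak c$ tasks in order type $\mathfrak c$:
\begin{itemize}
\item \emph{point tasks}: points $y\in Y$;
\item \emph{density tasks}: basic boxes of $T$;
\item \emph{separation tasks}: triples $(U,V,k)$ with $k\in\mathbb N$ and $U,V$ disjoint regular open subsets of $T$ such that some set $\{y^*\}\times M\times I^\Lambda_k$ meets both $U$ and $V$.
\end{itemize}
Each task defines $k(y),h(y),\varphi(y)$ for at most one new $y$; then $y$ and $h(y)$ are called \emph{used}. At every stage fewer than $\mathfrak c$ points of $Y$ and of $M$ are used, and $h(y)$ is always chosen unused, so $h$ is injective.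

\emph{Point task $y$.} If $y$ is unused, let $k(y)=1$, let $h(y)$ be any unused point and $\varphi(y)$ any point of $\Phi(y,1)$.

\emph{Density task $B\times G\times O$.} Let $O$ have depth at most $k\in\mathbb N$. Choose an unused $y\in B$, which exists by Lemma~\ref{lem:large}, an unused $a\in G$, and $f\in O\cap I^\Lambda_k$. Put $k(y)=k$, $h(y)=a$, $\varphi(y)=f^{y,k}$. By \eqref{eq:depth}, $(y,h(y),\varphi(y))\in B\times G\times O$.

\emph{Separation task $(U,V,k)$.} Let $U$ and $V$ depend only on the countable set $D$. Choose $(y^*,a_0,f_0)\in U$ and $(y^*,a_1,f_1)\in V$ with $f_0,f_1\in I^\Lambda_k$. There are an open $B\ni y^*$ and $N<\omega$ such that for all $y\in B$ we have $(y,a,f_0)\in U$ whenever $a|N=a_0|N$, and $(y,a,f_1)\in V$ whenever $a|N=a_1|N$. Since $|B|=\mathfrak c$ and $D$ is countable, there is an unused $y\in B$ with $(y,n)\notin D$ for all $n$. Choose $s\in I$ different from $a(N)$ for all used $a\in M$. For $r\in I$ define $a^r\in M$ by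
\[
a^r(i)=(1-r)a_0(i)+ra_1(i)\ \ (i<N),\qquad a^r(N)=s,\qquad a^r(i)=0\ \ (i>N).
\]
The path $r\mapsto(y,a^r,(1-r)f_0+rf_1)$ starts in $U$ and ends in $V$, so it passes through a point $(y,a,f)\notin U\cup V$. Here $f\in I^\Lambda_k$ by convexity, and $a$ is unused because $a(N)=s$. Put $k(y)=k$, $h(y)=a$, $\varphi(y)=f^{y,k}$. The points $f$ and $f^{y,k}$ agree on $D$, so $(y,h(y),\varphi(y))\notin U\cup V$.

The point tasks ensure that $k,h,\varphi$ are defined on all of $Y$, and \eqref{eq:star} holds. The density tasks make $\Gamma$ dense in $T$. Suppose that $\Gamma$ is disconnected, and take $U,V$ as in Lemma~\ref{lem:ro}(a). Let $E^k_U$ be the set of $y$ such that $\{y\}\times M\times I^\Lambda_k$ meets $U$, and define $E^k_V$ in the same way. The set $E^k_U$ is the projection to $Y$ of an open subset of $Y\times M\times I^\Lambda_k$, so it is open, and it increases with $k$. If $E^k_U\cap E^k_V\ne\emptyset$, then $(U,V,k)$ is a separation task and $\Gamma\not\subseteq U\cup V$, which is false. Hence $E_U=\bigcup_kE^k_U$ and $E_V=\bigcup_kE^k_V$ are disjoint open sets. If $(y,h(y),\varphi(y))\in U$, take a basic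 box $B\times G\times O\subseteq U$ around this point, with $O$ of depth at most $k$. Any $f\in O\cap I^\Lambda_k$ gives $(y,h(y),f)\in U$, so $y\in E_U$. The same holds for $V$. Thus $E_U$ and $E_V$ are nonempty and cover $Y$, which contradicts the connectedness of $Y$.
\end{proof}

With Lemma~\ref{lem:graph} for $g=h$, this proves Theorem~\ref{thm:A} when $|X|=\mathfrak c$.

\section{A cone whose rays encode clopen sets}\label{sec:cone}

For $|X|>\mathfrak c$ we need a larger metric space. Let $\kappa$ be an infinite cardinal and $Z=\kappa^\omega$, with the metric $d_Z(\eta,\zeta)=2^{-\min\{n:\eta(n)\ne\zeta(n)\}}\le1$ for $\eta\ne\zeta$. The sets $[s]=\{\eta\in Z:s\subset\eta\}$, $s\in\kappa^{<\omega}$, form a base of $Z$. Let $Z_0$ be the set of eventually zero sequences. For $\eta\in Z$ and $m<\omega$ let $\eta^{(m)}\in Z_0$ agree with $\eta$ below $m$ and vanish from $m$ on. Two trivial facts drive the construction: $\eta^{(m)}$ depends only on $\eta|m$, and $\eta^{(m)}\in[\eta|n]$ for $m\ge n$.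

The \emph{cone} over $Z$ is $K=\{0\}\cup(Z\times(0,1])$ with
\[
d((\eta,t),(\zeta,r))=|t-r|+\min(t,r)\,d_Z(\eta,\zeta),
\]
where the apex $0$ is treated as $(\eta,0)$ for an arbitrary $\eta$. We call $t$ the \emph{height} of $(\eta,t)$ and $\{\eta\}\times(0,1]$ the \emph{ray} over $\eta$.

\begin{lemma}\label{lem:cone}
The function $d$ is a metric on $K$. The ball of radius $\varepsilon$ about $0$ is the set of points of height less than $\varepsilon$. The set $Z\times(0,1]$ is open in $K$ and carries the product topology.
\end{lemma}

\begin{proof}
For the triangle inequality take $(\eta,t),(\zeta,r)$ and a third point $(\theta,q)$; put $\mu=\min(t,r)$ and $\delta=d_Z(\eta,\zeta)$. If $q\ge\mu$, then $\min(t,q)\ge\mu$ and $\min(q,r)\ge\mu$, and we add the triangle inequality for heights to $\mu$ times that for $d_Z$. If $q<\mu$, the sum of the distances through $(\theta,q)$ is at least $t+r-2q+q\delta$. Since $|t-r|=t+r-2\mu$, this exceeds $|t-r|+\mu\delta$ by $(\mu-q)(2-\delta)\ge0$. The distance vanishes only if $t=r$ and either $t=0$ or $\eta=\zeta$. Next, $d(0,(\eta,t))=t$. Finally let $t>0$ and $\varepsilon<t/2$.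 If $d((\eta,t),(\zeta,r))<\varepsilon$, then $r>t/2$, $|t-r|<\varepsilon$ and $d_Z(\eta,\zeta)<2\varepsilon/t$; conversely $d\le|t-r|+d_Z$.
\end{proof}

The following example contains the main idea of Theorem~\ref{thm:A}; it is not used later.

\begin{example}\label{ex:toy}
Let $\kappa=\mathfrak c$. We construct a connected subspace $L\subseteq K$ that meets every ray in a countable set. Let $Q=\mathbb Q\cap(0,1]$ and fix an injection $c:\mathcal P(Q)\to\mathfrak c\setminus\{0\}$. Call $\eta\in Z$ \emph{relevant} if for all large $m$ we have $\eta(m)=c(e_m)$ for a set $e_m\subseteq Q$, which is then unique. We read $e_m$ as a guess for the trace of a clopen set on the ray over $\eta^{(m)}$. For relevant $\eta$ let $D^+$ be the set of $t\in(0,1]$ with an open neighborhood $J$ such that $J\cap Q\subseteq e_m$ for all large $m$, and $D^-$ the set of $t$ with an open neighborhood $J$ such that $J\cap e_m=\emptyset$ for all large $m$. These sets are open. They are disjoint, because two neighborhoods of $t$ share a point of $Q$. If both are nonempty, choose $t_\eta\in(0,1]\setminus(D^+\cup D^-)$. Let $L$ consist of $0$, the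 set $Z_0\times Q$, and the points $(\eta,t_\eta)$.

Suppose that $E\subseteq L$ is nonempty, clopen in $L$, and $0\notin E$. Then $E\supseteq L\cap([s]\times J_0)$ for some $s$ and some nonempty open $J_0$, and $E$ has no point of height less than some $\varepsilon>0$. Define $\eta\supset s$ by recursion on $m\ge|s|$:
\[
\eta(m)=c(e_m),\qquad e_m=\{q\in Q:(\eta^{(m)},q)\in E\}.
\]
This is legitimate since $\eta^{(m)}$ depends only on $\eta|m$. For $m\ge|s|$ we have $\eta^{(m)}\in[s]$, so $J_0\cap Q\subseteq e_m$, and $e_m\cap(0,\varepsilon)=\emptyset$. Hence $D^+\ne\emptyset\ne D^-$ and $(\eta,t_\eta)\in L$ (Figure~\ref{fig:cone}). If $(\eta,t_\eta)\in E$, then $E\supseteq L\cap([\eta|n]\times J)$ for some $n\ge|s|$ and open $J\ni t_\eta$; so $J\cap Q\subseteq e_m$ for $m\ge n$, and $t_\eta\in D^+$. If $(\eta,t_\eta)\notin E$, then $E$ misses such a set $[\eta|n]\times J$, and $t_\eta\in D^-$. Both conclusions are false, so $L$ is connected.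
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \a in {150,118,98,86,79} {
  \draw[dotted] (0,0) -- (\a:3.8);
  \draw[very thick] (\a:2.5) -- (\a:3.2);
  \draw[thick,gray] (0,0) -- (\a:0.9);
}
\draw[dashed] (0,0) -- (70:3.8);
\fill (70:1.7) circle (1.8pt) node[right] {$(\eta,t_\eta)$};
\fill (0,0) circle (1.5pt) node[below] {$0$};
\node at (150:4.15) {$\eta^{(m)}$};
\node at (118:4.15) {$\eta^{(m+1)}$};
\node at (92:4.1) {$\cdots$};
\node at (70:4.05) {$\eta$};
\node[right] at (70:2.9) {\ heights in $D^+$};
\node[right] at (60:0.6) {\ heights in $D^-$};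
\end{tikzpicture}
\caption{The rays over $\eta^{(m)}$ (dotted) converge to the ray over $\eta$ (dashed), and $\eta(m)$ encodes the trace of a clopen set $E$ on the ray over $\eta^{(m)}$. These traces contain the rational points of the black segments and miss the gray segments. The one point $(\eta,t_\eta)$ chosen over $\eta$ has no neighborhood inside $E$ and none disjoint from $E$.}
\label{fig:cone}
\end{figure}

The method of Section~\ref{sec:small} does not apply to $L$ directly. It has $\mathfrak c$ points and $2^{\mathfrak c}$ regular open sets: for $\emptyset\ne A\subsetneq\mathfrak c$, the set of points $(\eta,t)\in L$ with $\eta(0)\in A$ is open, its closure adds only $0$, and $0$ is not interior to the closure. What saves the count is that $(\eta,t_\eta)$ needs to know $E$ only on countably many small rays, and $\eta$ itself records this information. The price is that $\kappa$ must be large enough to encode all subsets of a ray.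

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

A one-point space is trivial, and otherwise $|X|\ge\mathfrak c$ by Lemma~\ref{lem:large}. The case $|X|=\mathfrak c$ was settled in Section~\ref{sec:small}. So let $|X|>\mathfrak c$. Since $X$ is open in itself and $|X|\le2^{\mathfrak c}$, the hypothesis gives $|X|=\kappa:=2^{\mathfrak c}$. Note that $\kappa^\omega=\kappa$. Fix a base $\mathcal B$ of $X$ with $|\mathcal B|\le\mathfrak c$, let $\Lambda=X\times\omega$, and let $Z,Z_0,K$ be as in Section~\ref{sec:cone} for this $\kappa$.

We map $X$ to the cone. A connected set $Y$ of size $\mathfrak c$, treated by Proposition~\ref{prop:small}, goes to the apex. Sets $R_z$ of size at most $\mathfrak c$ go to the rays over $z\in Z_0$ and play the role of $\{z\}\times Q$ in Example~\ref{ex:toy}. Single points $x_\eta$ go to the rays over relevant $\eta$.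

\subsection*{Step 1: the core $Y$}
Let $C$ be the set of points of $X$ all of whose neighborhoods have size greater than $\mathfrak c$. Its complement is the union of the members of $\mathcal B$ of size at most $\mathfrak c$, so $C$ is closed and $|X\setminus C|\le\mathfrak c$. Let $P\subseteq C$ be dense in $C$ with $|P|\le\mathfrak c$. By Lemma~\ref{lem:ro}(b), $X$ has at most $\mathfrak c$ regular open sets. For each pair $U,V$ of disjoint nonempty regular open sets choose a point of $X\setminus(U\cup V)$, which is nonempty since $X$ is connected. Let $Y$ consist of these points, $P$ and $X\setminus C$.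

Then $Y$ is dense in $X$, and it is connected by Lemma~\ref{lem:ro}(a). It is ccc, because disjoint relatively open subsets of the dense set $Y$ extend to disjoint open subsets of $X$. Also $w(Y)\le\mathfrak c$, and $|Y|=\mathfrak c$ by Lemma~\ref{lem:large}. Let $k_Y,h_Y,\varphi_Y$ be given by Proposition~\ref{prop:small}, with $\varphi_Y:Y\to I^{Y\times\omega}$.

Put $R=X\setminus Y\subseteq C$, and let $\mathcal B_C$ be the set of $B\in\mathcal B$ that meet $C$. If $B\in\mathcal B_C$, then $|B|>\mathfrak c$, so $|B|=\kappa$ by the cardinality hypothesis, and $|B\cap R|=\kappa$. We split $R=R'\sqcup R''$ so that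
\begin{equation}\label{eq:split}
|B\cap R'|=|B\cap R''|=\kappa\qquad\text{for all }B\in\mathcal B_C:
\end{equation}
list $\mathcal B_C\times\kappa$ in type $\kappa$, at the stage of $(B,i)$ put one new point of $B\cap R$ in each part, and finally put the remaining points in $R''$.

\subsection*{The data to be defined}
We define $k:X\to\mathbb N$, $\psi:X\to K$, $h:X\to M$ and $\varphi:X\to I^\Lambda$ so that \eqref{eq:star} holds and $(\psi,h)$ is injective. For $y\in Y$ let $\psi(y)=0$, $k(y)=k_Y(y)$, $h(y)=h_Y(y)$, and let $\varphi(y)$ extend $\varphi_Y(y)$ by $0$ on $R\times\omega$; then $\varphi(y)\in\Phi(y,k(y))$. For $x\in R$ we shall have $\psi(x)=(\pi(x),t(x))$ with \emph{address} $\pi(x)\in Z$ and height $t(x)\in(0,1]$. We collect the coordinates other than the address: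
\[
\Omega=(0,1]\times M\times I^\Lambda,\qquad \sigma(x)=(t(x),h(x),\varphi(x))\in\Omega\quad(x\in R).
\]
The space $\Omega$ replaces the interval $(0,1]$ of Example~\ref{ex:toy}.

\subsection*{Step 2: the dense rays $R_z$}
In the example, every interval of heights met every ray over $Z_0$. Now $R_z$ must be dense for $\sigma$ and for the topology of $X$ at the same time, and still have size at most $\mathfrak c$. Since $|\Lambda|=2^{\mathfrak c}$, HMP with $\lambda=\mathfrak c$ gives a dense set $Q_k\subseteq I^\Lambda_k$ with $|Q_k|\le\mathfrak c$. Let $\mathcal J$ be the set of tuples $j=(B,k,t,G,f)$ with $B\in\mathcal B_C$, $k\in\mathbb N$, $t\in\mathbb Q\cap(0,1]$, $G$ a nonempty member of a fixed countable base of $M$, and $f\in Q_k$. Then $|\mathcal J|\le\mathfrak c$ and $|Z_0\times\mathcal J|=\kappa$. By \eqref{eq:split} and a recursion of length $\kappa$, choose pairwise distinct points $x(z,j)\in R'\cap B$ for $(z,j)\in Z_0\times\mathcal J$, where $B$ is the first entry of $j$. Let $R_z=\{x(z,j):j\in\mathcal J\}$. For $x=x(z,j)$ with $j=(B,k,t,G,f)$ put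
\[
k(x)=k,\qquad \pi(x)=z,\qquad t(x)=t,\qquad \varphi(x)=f^{x,k},\qquad h(x)\in G,
\]
where $h$ is chosen injective on each $R_z$ by a recursion of length at most $\mathfrak c$, using $|G|=\mathfrak c$. For $B\in\mathcal B$ and $W\subseteq\Omega$ write $R_z(B,W)=\{x\in R_z\cap B:\sigma(x)\in W\}$. We claim that
\begin{equation}\label{eq:D}
R_z(B,W)\ne\emptyset\quad\text{for } z\in Z_0,\ B\in\mathcal B_C \text{ and nonempty open } W\subseteq\Omega.
\end{equation}
Indeed, $W$ contains a set $\{t\}\times G\times O$ with $t$ rational, $G$ in the base and $O$ a basic box, of depth at most $k$, say. By \eqref{eq:depth}, $O\cap I^\Lambda_k$ is nonempty, so it contains some $f\in Q_k$, and $f^{x,k}\in O$ for $x=x(z,(B,k,t,G,f))$. This $x$ lies in $R_z(B,W)$.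

\subsection*{Step 3: the coding points $x_\eta$}
As $|R_z|\le\mathfrak c$ and $\kappa=2^{\mathfrak c}$, there is for each $z\in Z_0$ an injection
\[
c_z:\mathcal P(R_z)\times\mathbb N\to\kappa\setminus\{0\}.
\]
The second argument encodes the level that $x_\eta$ will receive; it must be high enough for \eqref{eq:depth} to apply to two boxes that depend on the clopen set. Call $\eta\in Z$ \emph{relevant} if there is $k\in\mathbb N$ such that for all large $m$ we have $\eta(m)=c_{\eta^{(m)}}(e_m,k)$ for some $e_m\subseteq R_{\eta^{(m)}}$. By injectivity, $k=k_\eta$ and the sets $e_m=e_m(\eta)$, for large $m$, are determined by $\eta$. A relevant $\eta$ has only finitely many zero entries.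

Let $\eta$ be relevant and $x\in R''$. If $x$ is to have level $k_\eta$, the value $\sigma(x)$ must lie in the connected space
\[
S(\eta,x)=(0,1]\times M\times\Phi(x,k_\eta)\subseteq\Omega .
\]
Let $D^+(\eta,x)$ be the set of $w\in S(\eta,x)$ for which there are $B\in\mathcal B$ with $x\in B$ and an open $W\subseteq\Omega$ with $w\in W$ such that $R_{\eta^{(m)}}(B,W)\subseteq e_m$ for all large $m$. Define $D^-(\eta,x)$ in the same way with the condition $R_{\eta^{(m)}}(B,W)\cap e_m=\emptyset$. Both sets are open in $S(\eta,x)$, since a witness $(B,W)$ serves all points of $W\cap S(\eta,x)$. They are disjoint. Indeed, let $(B_+,W_+)$ and $(B_-,W_-)$ be witnesses for the same $w$, and take $B\in\mathcal B$ with $x\in B\subseteq B_+\cap B_-$. Then $B\in\mathcal B_C$ because $x\in C$. For large $m$ the set $R_{\eta^{(m)}}(B,W_+\cap W_-)$ is both contained in $e_m$ and disjoint from it, and it is nonempty by \eqref{eq:D}.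

Unlike in the example, $D^\pm$ depend on the place $x$ of the point in $X$, so this place has to be chosen too. Let $T_\eta=\{x\in R'':D^+(\eta,x)\ne\emptyset\ne D^-(\eta,x)\}$. List $Z$ in type $\kappa=|Z|$. By recursion along this list, for each relevant $\eta$ with $|T_\eta|=\kappa$ choose $x_\eta\in T_\eta$ different from the points chosen before, and choose
\[
w_\eta\in S(\eta,x_\eta)\setminus\bigl(D^+(\eta,x_\eta)\cup D^-(\eta,x_\eta)\bigr),
\]
which is possible since $S(\eta,x_\eta)$ is connected. Put $k(x_\eta)=k_\eta$, $\pi(x_\eta)=\eta$, $\sigma(x_\eta)=w_\eta$. The points $x_\eta$ lie in $R''$ and the sets $R_z$ in $R'$, so no point is defined twice.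

\subsection*{Step 4: the remaining points and the topology}
The $\kappa$ sequences $(\alpha,0,\alpha,0,\dots)$, $0<\alpha<\kappa$, are neither in $Z_0$ nor relevant. Let $\pi$ map the remaining points $x\in R$ injectively to these sequences, and put $k(x)=1$, $t(x)=1$, with $h(x)\in M$ and $\varphi(x)\in\Phi(x,1)$ arbitrary.

Now \eqref{eq:star} holds at all points. The map $(\psi,h):X\to K\times M$ is injective: $\psi^{-1}(0)=Y$ and $h$ is injective on $Y$; the points with address $z\in Z_0$ form $R_z$, where $h$ is injective; and any other address belongs to at most one point. Let $\tau$ be the topology of Lemma~\ref{lem:graph} for $g=(\psi,h)$. It is finer, Tychonoff, submetrizable and strongly $\sigma$-discrete.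

For $B\in\mathcal B$, $s\in\kappa^{<\omega}$ and open $W\subseteq\Omega$ let
\[
N(B,s,W)=\{x\in R\cap B:\pi(x)\in[s],\ \sigma(x)\in W\}.
\]
By Lemma~\ref{lem:cone}, the sets $N(B,\pi(x)|n,W)$ with $x\in B$ and $\sigma(x)\in W$ form a $\tau$-neighborhood base at $x\in R$. A basic $\tau$-neighborhood of $y\in Y$ is given by $B\ni y$, height less than $\varepsilon$, $G\ni h(y)$ and a basic box $O\ni\varphi(y)$; its trace on $R$ is $N(B,\emptyset,W)$ with $W=((0,\varepsilon)\cap(0,1])\times G\times O$. Finally,
\begin{equation}\label{eq:trace}
R_z(B,W)\subseteq N(B,s,W)\qquad\text{whenever } z\in Z_0\cap[s].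
\end{equation}

\subsection*{Step 5: $\tau$ is connected}
On $Y$ the map $\psi$ and the coordinates of $\varphi$ in $R\times\omega$ are constant, so $(Y,\tau|_Y)$ is homeomorphic to the graph in Proposition~\ref{prop:small} and is connected. Suppose that $(X,\tau)$ is disconnected. Then $Y$ lies in one part of a clopen partition, and the other part is a nonempty $\tau$-clopen set $E\subseteq R$.

Fix $e\in E$ and a neighborhood $N(B_e,s,W_e)\subseteq E$ of $e$ with $W_e=J_e\times G_e\times O_e$ and $O_e$ a basic box. We need a point outside $E$ that is close to $e$ in the topology of $X$, in a region where $X$ is large; this is the purpose of $P$. Since $e\in C$, there is $y\in P\cap B_e$. As $y\in Y$, we have $y\notin E$, so $E$ misses the trace $N(B_y,\emptyset,W_y)$ of a basic neighborhood of $y$, where $W_y=J_y\times G_y\times O_y$ and $J_y=(0,\varepsilon)\cap(0,1]$. Choose $B'\in\mathcal B$ with $y\in B'\subseteq B_e\cap B_y$. Since $y\in C$, we have $B'\in\mathcal B_C$, so $|B'\cap R''|=\kappa$. Let $O_e$ and $O_y$ have depth at most $k\in\mathbb N$.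

Define $\eta\supset s$ by recursion on $m\ge|s|$:
\[
\eta(m)=c_{\eta^{(m)}}\bigl(E\cap R_{\eta^{(m)}},\,k\bigr).
\]
Then $\eta$ is relevant, $k_\eta=k$, and $e_m=E\cap R_{\eta^{(m)}}$ for $m\ge|s|$. For such $m$ we have $\eta^{(m)}\in[s]$, so \eqref{eq:trace} gives $R_{\eta^{(m)}}(B_e,W_e)\subseteq e_m$ and $R_{\eta^{(m)}}(B_y,W_y)\cap e_m=\emptyset$. Let $x\in B'\cap R''$. Then $x\in B_e\cap B_y$, hence
\[
W_e\cap S(\eta,x)\subseteq D^+(\eta,x),\qquad W_y\cap S(\eta,x)\subseteq D^-(\eta,x),
\]
and the left-hand sides are nonempty because $O_e$ and $O_y$ meet $\Phi(x,k)$ by \eqref{eq:depth}. So $B'\cap R''\subseteq T_\eta$, $|T_\eta|=\kappa$, and $x_\eta$ is defined.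

If $x_\eta\in E$, then $E$ contains a neighborhood $N(B,\eta|n,W)$ of $x_\eta$ with $x_\eta\in B$, $w_\eta\in W$ and $n\ge|s|$. For $m\ge n$ we have $\eta^{(m)}\in[\eta|n]$, so $R_{\eta^{(m)}}(B,W)\subseteq E\cap R_{\eta^{(m)}}=e_m$ by \eqref{eq:trace}, and $w_\eta\in D^+(\eta,x_\eta)$. If $x_\eta\notin E$, then $E$, being closed, misses such a neighborhood, so $R_{\eta^{(m)}}(B,W)\cap e_m=\emptyset$ for $m\ge n$, and $w_\eta\in D^-(\eta,x_\eta)$. Both cases contradict the choice of $w_\eta$. This proves Theorem~\ref{thm:A}. \qed

\begin{remark}
The hypotheses $w(X)\le\mathfrak c$ and $c(X)\le\aleph_0$ bound the number of regular open sets in Step~1 and in Proposition~\ref{prop:small}; the weight also bounds $|X\setminus C|$, $|P|$ and $|R_z|$. The cardinality hypothesis is used only to get $|B|=2^{\mathfrak c}$ for open sets $B$ of size greater than $\mathfrak c$. The codes $c_z$ need $2^{\mathfrak c}$ values, so there are $2^{\mathfrak c}$ addresses, and every $B\in\mathcal B_C$ must supply points for all of them.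
\end{remark}

\section{A counterexample from a principle on branches of $2^{<\omega_1}$}\label{sec:G}

We want a connected space $X=H\cup S$ with $|H|=\mathfrak c<|S|$ in which $H$ cannot be separated from any point of $S$ by a real-valued function without creating a clopen set. If $g:S\to I$ is continuous for some topology and omits a value $r$, then $\{g>r\}$ is clopen. In general $g$ omits no value, and we want to choose the cut $r$ locally, in a coherent way. The following principle makes this possible.

For $\Sigma\subseteq2^{<\omega_1}$ and a $0$--$1$ sequence $x$ of length at most $\omega_1$, let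
\[
\Sigma[x]=\{\nu\le\operatorname{dom}x:\ \nu<\omega_1,\ x|\nu\in\Sigma\}
\]
be the set of levels at which $x$ passes through $\Sigma$.

\medskip
\noindent\textbf{Principle $(\mathrm G)$.} \emph{There is $S\subseteq2^{\omega_1}$ with $|S|=\omega_2$ such that for every $g:S\to\omega_1$ there are $\Sigma\subseteq2^{<\omega_1}$ and $a:\Sigma\to\omega_1$ such that for every $x\in S$ the set $\Sigma[x]$ is finite and nonempty and $g(x)=a(x|\max\Sigma[x])$.}
\medskip

So every function on $S$ is read off from labels on the tree: follow the branch $x$, and take the last of the finitely many labels met. Under CH the tree has $\omega_1$ nodes, so there are at most $2^{\omega_1}$ pairs $(\Sigma,a)$, and each determines $g$. Hence CH and $(\mathrm G)$ imply $2^{\omega_2}\le2^{\omega_1}=2^{\mathfrak c}$, and so $\mathfrak c^+=\omega_2<2^{\mathfrak c}$, in agreement with Corollary~\ref{cor:GCH}.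

Assume CH and $(\mathrm G)$ for the rest of this section. Let $\tau_S$ be the topology on $S$ with base $S_t=\{x\in S:t\subset x\}$, $t\in2^{<\omega_1}$. Two such sets are nested or disjoint, and the complement of $S_t$ is the union of the $S_{t'}$ with $t'\ne t$ of the same length. So $\tau_S$ is Hausdorff with a base of at most $|2^{<\omega_1}|=\mathfrak c=\omega_1$ clopen sets. One label per branch would not do in $(\mathrm G)$: if every $\Sigma[x]$ is a singleton, $g$ is constant on the sets $S_t$, $t\in\Sigma$, which cover $S$; if this happened for all $g$, then $S$ would be discrete and $|S|\le w(S)\le\omega_1$.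

Here is the case of two labels. Let $\Sigma=\{\emptyset\}\cup\Sigma_1$ with $\Sigma_1$ a set of pairwise incomparable nonempty nodes, and let $g:S\to I$ equal $a(t)$ on $S_t$ for $t\in\Sigma_1$ and $a(\emptyset)=0.5$ elsewhere. The values $a(t)$ may fill $I$. Fix the interval $I_\emptyset=[0.55,0.6]$, which misses $0.5$, and for $t\in\Sigma_1$ an interval $I_t\subseteq I_\emptyset$ missing $a(t)$. Let $E$ be the union of the $S_t$ with $a(t)>\max I_t$. In the topology generated by $\tau_S$ and $g$, the set $E$ is clopen: each $S_t$, $t\in\Sigma_1$, is open and lies inside or outside $E$, and the other points have the neighborhood $\{g<0.55\}$, which misses $E$.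

\begin{lemma}\label{lem:clopen}
Let $\tau'$ be a topology on $S$ finer than $\tau_S$, and let $g:S\to I$ be $\tau'$-continuous. There is a $\tau'$-clopen set $E$ with $g^{-1}(1)\subseteq E\subseteq\{g>1/3\}$.
\end{lemma}

\begin{proof}
Since $|I|=\omega_1$, principle $(\mathrm G)$ gives $\Sigma$ and $a:\Sigma\to I$ with $g(x)=a(t(x))$, where $t(x)=x|\max\Sigma[x]$. Discard from $\Sigma$ the nodes that are not initial segments of points of $S$; this changes no $\Sigma[x]$ with $x\in S$. Now each $t\in\Sigma$ has finitely many predecessors in $\Sigma$, and they form a chain. By recursion on their number choose nondegenerate closed intervals $I_t\subseteq(1/3,2/3)$ with $a(t)\notin I_t$, taking $I_t\subseteq I_{t'}$ for the last predecessor $t'$ of $t$ in $\Sigma$ if there is one. Then $I_t\subseteq I_{t'}$ whenever $t'\subseteq t$ in $\Sigma$. Let $E=\{x:g(x)>\max I_{t(x)}\}$. Since $g(x)\notin I_{t(x)}$, we have $S\setminus E=\{x:g(x)<\min I_{t(x)}\}$. The two inclusions hold because $I_t\subseteq(1/3,2/3)$.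

Let $x\in S$ and $t=t(x)$. Every $x'\in S_t$ passes through $t\in\Sigma$, so $t(x')\supseteq t$ and $I_{t(x')}\subseteq I_t$. If $x\in E$, the $\tau'$-neighborhood $S_t\cap\{g>\max I_t\}$ of $x$ is therefore contained in $E$. If $x\notin E$, the $\tau'$-neighborhood $S_t\cap\{g<\min I_t\}$ of $x$ is contained in $S\setminus E$.
\end{proof}

\begin{proposition}\label{prop:counter}
Assume CH and $(\mathrm G)$. There is a separable connected space $X$ with $w(X)\le\mathfrak c$ and $|X|=\mathfrak c^+$ such that no finer connected topology on $X$ contains a metrizable topology.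
\end{proposition}

\begin{proof}
The characteristic functions of the clopen sets $S_t$ embed $(S,\tau_S)$ in $\{0,1\}^{\omega_1}\subseteq I^{\omega_1}$; identify $S$ with its image. By HMP let $D_0$ be a countable dense subset of $(0,1)^{\omega_1}$, let $H\subseteq(0,1)^{\omega_1}$ be its convex hull, and let $X=H\cup S\subseteq I^{\omega_1}$. The set $H$ has size $\mathfrak c$, is connected, and is dense in $I^{\omega_1}$; so $X$ is connected. Also $D_0$ is dense in $X$, $w(X)\le\omega_1=\mathfrak c$ and $|X|=\omega_2=\mathfrak c^+$. Moreover $H\cap S=\emptyset$, and $S=X\cap\{0,1\}^{\omega_1}$ is closed in $X$.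

Let $\tau$ be a finer connected topology on $X$, with no separation axiom assumed. We claim that \emph{every $\tau$-continuous $g:X\to I$ that vanishes on $H$ is identically $0$}. Suppose that $g(x_0)>0$; then $x_0\in S$. Replacing $g$ by $\min(1,g/g(x_0))$, we may assume $g(x_0)=1$. Let $E$ be given by Lemma~\ref{lem:clopen} for $\tau|_S$ and $g|_S$. It is $\tau$-closed, since it is closed in the $\tau$-closed set $S$. Write $E=S\cap U$ with $U\in\tau$. Since $E\subseteq\{g>0\}\subseteq S$, we get $E=U\cap\{g>0\}\in\tau$. So $E$ is $\tau$-clopen, contains $x_0$ and misses $H$, which contradicts connectedness.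

Suppose now that $\rho$ is a metric on $X$ whose topology is contained in $\tau$. The $\rho$-closure $A$ of $H$ has $|A|\le|H|^\omega=\mathfrak c<|X|$. The function $\min(1,\rho(\,\cdot\,,A))$ is $\tau$-continuous, vanishes on $H$, and is positive on $X\setminus A\ne\emptyset$. This contradicts the claim.
\end{proof}

The claim in the proof shows that $H$ is dense in every finer connected Tychonoff topology on $X$. By (K1), one such topology is strongly $\sigma$-discrete, so it is submetrizability alone that fails.

\section{Forcing CH and $(\mathrm G)$}\label{sec:forcing}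

We work over a ground model $V$ of ZFC $+$ GCH and construct a generic extension satisfying CH and $(\mathrm G)$. With Proposition~\ref{prop:counter} this proves Theorem~\ref{thm:B}. From GCH we use $\omega_1^{\omega}=\omega_1$, $\omega_2^{\omega_1}=\omega_2$ and $\omega_2^{\omega_2}=\omega_3$.

\subsection*{Standard facts}
A forcing notion is a preordered set $P$; $q\le p$ means that $q$ is stronger. Conditions are \emph{compatible} if they have a common lower bound, and an \emph{antichain} is a set of pairwise incompatible conditions. A generic filter $G$ meets every dense set and every maximal antichain lying in $V$. If $P$ has a dense subset in which every descending $\omega$-sequence has a lower bound, then $V[G]$ has no new $\omega$-sequences of elements of $V$; so $\omega_1$, the set of reals and CH are preserved. If all antichains of $P$ have size at most $\omega_1$ (the \emph{$\omega_2$-chain condition}), all cardinals from $\omega_2$ on are preserved. The $\Delta$-system lemma under CH says: given countable sets $u_i$, $i<\omega_2$, there are $\omega_2$ indices and a set $u^*$ with $u_i\cap u_j=u^*$ for any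 two distinct ones of these indices.

A \emph{nice $P$-name} is a sequence $\dot A=\langle(\mathcal A_\xi,f_\xi):\xi<\omega_2\rangle$ of maximal antichains $\mathcal A_\xi$ of $P$ and functions $f_\xi:\mathcal A_\xi\to\omega_1$. Its value $\dot A^G:\omega_2\to\omega_1$ sends $\xi$ to $f_\xi(s)$, where $s$ is the unique element of $\mathcal A_\xi\cap G$. The relation $p\Vdash_P\dot A(\xi)=\theta$ holds exactly when $f_\xi(s)=\theta$ for every $s\in\mathcal A_\xi$ compatible with $p$. It is inherited by stronger conditions. Below every $p$ there is $r$ that forces a value: take $r\le p,s$ for some $s\in\mathcal A_\xi$; then $s$ is the only member of $\mathcal A_\xi$ compatible with $r$.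

\subsection*{The forcing}
We add branches $x_\xi\in2^{\omega_1}$, $\xi<\omega_2$, and at the same time, for $\beta<\omega_3$, pairs $(\Sigma_\beta,a_\beta)$ that read off functions $\dot A_\beta:\omega_2\to\omega_1$, listed so that all functions in the extension appear. A condition knows countable initial segments of countably many branches, countable parts of countably many $(\Sigma_\beta,a_\beta)$, and sets $v_\beta$ of indices $\xi$ for which it promises that $x_\xi$ will meet no further node of $\Sigma_\beta$ and that the last label is correct. Because the branches are unfinished, a branch can always be split off from the others at a fresh node, which then receives the desired label.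

By recursion on $\gamma\le\omega_3$ we define forcing notions $P_\gamma$ and, for $\gamma<\omega_3$, nice $P_\gamma$-names $\dot A_\gamma$. A \emph{$\gamma$-precondition} is a tuple
\[
p=\bigl(\alpha,\ u,\ \langle x_\xi\rangle_{\xi\in u},\ \mathcal N,\ d,\ \langle\Sigma_\beta,a_\beta,v_\beta\rangle_{\beta\in d}\bigr),
\]
with index $p$ on the entries when needed, such that
\begin{itemize}
\item[(P1)] $\alpha<\omega_1$; $u\subseteq\omega_2$ is countable and $0\in u$; $x_\xi\in2^\alpha$ for $\xi\in u$;
\item[(P2)] $\mathcal N$ is a countable family of countable subsets of $2^{\le\alpha}$, and $N[x_\xi]$ is finite for all $N\in\mathcal N$ and $\xi\in u$;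
\item[(P3)] $d\subseteq\gamma$ is countable, and for $\beta\in d$: $\Sigma_\beta\in\mathcal N$, $a_\beta:\Sigma_\beta\to\omega_1$, $v_\beta\subseteq u$.
\end{itemize}
For an ordinal $\beta$, the \emph{restriction} $p|\beta$ is obtained by replacing $d$ with $d\cap\beta$ and deleting the triples with index at least $\beta$; the family $\mathcal N$ is kept. Let $P_\gamma$ be the set of $\gamma$-preconditions $p$ such that
\begin{itemize}
\item[(P4)] for $\beta\in d$: $p|\beta\in P_\beta$, and for $\xi\in v_\beta$ we have $\Sigma_\beta[x_\xi]\ne\emptyset$ and $p|\beta\Vdash_{P_\beta}\dot A_\beta(\xi)=a_\beta(x_\xi|\max\Sigma_\beta[x_\xi])$.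
\end{itemize}
For preconditions, $q\le p$ means: $\alpha_q\ge\alpha_p$, $u_q\supseteq u_p$, $x^q_\xi\supseteq x^p_\xi$ for $\xi\in u_p$, $\mathcal N_q\supseteq\mathcal N_p$, $d_q\supseteq d_p$, and for $\beta\in d_p$,
\[
\Sigma^q_\beta\supseteq\Sigma^p_\beta,\quad a^q_\beta\supseteq a^p_\beta,\quad v^q_\beta\supseteq v^p_\beta,\quad \Sigma^q_\beta[x^q_\xi]=\Sigma^p_\beta[x^p_\xi]\ \text{ for all }\xi\in v^p_\beta .
\]
The pairs $(\beta,\xi)$ with $\beta\in d_p$ and $\xi\in v^p_\beta$ are the \emph{promises} of $p$.

The family $\mathcal N$ has the following purpose. To decide $\dot A_\beta(\xi)$ we extend $p|\beta$ inside $P_\beta$. The extension does not see $\Sigma_\delta$ for $\delta\ge\beta$, and it may introduce new branches. Since $\mathcal N$ survives restriction, (P2) forces these branches to meet each $\Sigma_\delta$ finitely often.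

The relation $\le$ is reflexive and transitive, and it does not mention $\gamma$. We have $p\le p|\beta$, and $q\le p$ implies $q|\beta\le p|\beta$. Condition (P4) does not mention $\gamma$ either, and $(p|\beta)|\delta=p|\delta$ for $\delta\le\beta$; hence for $\beta\le\gamma$ we have $P_\beta\subseteq P_\gamma$, and $p\in P_\gamma$ implies $p|\beta\in P_\beta$. The tuple with $\alpha=0$, $u=\{0\}$, $\mathcal N=d=\emptyset$ is the largest condition. We shall often use that old sets do not meet new parts of branches: for a precondition $p$,
\begin{equation}\label{eq:old}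
N[x]=N[x^p_\xi]\quad\text{whenever } N\subseteq2^{\le\alpha_p},\ \xi\in u_p,\ x\supseteq x^p_\xi,
\end{equation}
because $x|\nu\in N$ implies $\nu\le\alpha_p$. This applies to every $N\in\mathcal N_p$, in particular to every $\Sigma^p_\beta$.

Lemmas~\ref{lem:transfer}--\ref{lem:cc} concern a fixed $\gamma\le\omega_3$ and hold for any choice of the nice names $\dot A_\beta$, $\beta<\gamma$. The choice is made afterwards, and the choice of $\dot A_\gamma$ uses these lemmas only for $P_\beta$ with $\beta\le\gamma$. The first lemma reduces the recursive condition (P4) to a check of each promise.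

\begin{lemma}\label{lem:transfer}
Let $q$ be a $\gamma$-precondition such that every promise $(\beta,\xi)$ of $q$ satisfies one of the following.
\begin{itemize}
\item[(A)] It is a promise of some $p\in P_\gamma$ with $q\le p$.
\item[(B)] $\Sigma^q_\beta[x^q_\xi]\ne\emptyset$, and there is $r\in P_\beta$ with $q|\beta\le r$ and $r\Vdash_{P_\beta}\dot A_\beta(\xi)=a^q_\beta(x^q_\xi|\max\Sigma^q_\beta[x^q_\xi])$.
\end{itemize}
Then $q\in P_\gamma$.
\end{lemma}

\begin{proof}
We show $q|\beta\in P_\beta$ by induction on $\beta\le\gamma$; note that $q|\gamma=q$. Let $\delta\in d_q\cap\beta$. By induction $(q|\beta)|\delta=q|\delta\in P_\delta$. Let $\xi\in v^q_\delta$. In case (B), $q|\delta$ forces what $r$ forces. In case (A), $\Sigma^q_\delta[x^q_\xi]=\Sigma^p_\delta[x^p_\xi]\ne\emptyset$; let $\nu\le\alpha_p$ be its maximum. Then $x^q_\xi|\nu=x^p_\xi|\nu\in\Sigma^p_\delta$, where $a^q_\delta$ and $a^p_\delta$ agree, and $q|\delta\le p|\delta$ forces the value that $p|\delta$ forces.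
\end{proof}

\begin{lemma}\label{lem:amalg}
Let $\beta\le\gamma$.
\begin{itemize}
\item[(a)] Let $p\in P_\gamma$, $r\in P_\beta$, $r\le p|\beta$, and let $r\wedge p$ be $r$ with the triples $(\Sigma^p_\delta,a^p_\delta,v^p_\delta)$, $\delta\in d_p\setminus\beta$, added. Then $r\wedge p\in P_\gamma$, $r\wedge p\le r$, $r\wedge p\le p$ and $(r\wedge p)|\beta=r$.
\item[(b)] Members of $P_\beta$ that are compatible in $P_\gamma$ are compatible in $P_\beta$.
\item[(c)] Every maximal antichain of $P_\beta$ is a maximal antichain of $P_\gamma$. So a nice $P_\beta$-name is a nice $P_\gamma$-name.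
\end{itemize}
\end{lemma}

\begin{proof}
(a) Conditions (P1) and (P2) are inherited from $r$, and (P3) holds since $\Sigma^p_\delta\in\mathcal N_p\subseteq\mathcal N_r$ and $v^p_\delta\subseteq u_p\subseteq u_r$. As $d_r\subseteq\beta$, we have $(r\wedge p)|\beta=r$, so $r\wedge p\le r$. For $r\wedge p\le p$, the requirements at $\delta\in d_p\cap\beta$ follow from $r\le p|\beta$. At $\delta\in d_p\setminus\beta$ the triple is unchanged, and $\Sigma^p_\delta[x^r_\xi]=\Sigma^p_\delta[x^p_\xi]$ for $\xi\in u_p$ by \eqref{eq:old}. A promise $(\delta,\xi)$ satisfies (A), with $r$ if $\delta<\beta$ and with $p$ if $\delta\ge\beta$. Apply Lemma~\ref{lem:transfer}.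

(b) If $q\le r,r'$ with $q\in P_\gamma$ and $r,r'\in P_\beta$, then $q|\beta\le r|\beta=r$ and $q|\beta\le r'$.

(c) Let $\mathcal A$ be a maximal antichain of $P_\beta$; it is an antichain of $P_\gamma$ by (b). Given $p\in P_\gamma$, take $s\in\mathcal A$ and $r\in P_\beta$ with $r\le p|\beta$ and $r\le s$. Then $r\wedge p\le p,s$.
\end{proof}

Not every descending sequence has a lower bound. For $\gamma>0$ let $p_n$ have $\alpha=n$, $u=d=\{0\}$, $x_0$ the zero sequence, $v_0=\emptyset$, $\Sigma_0$ the set of zero sequences of length at most $n$, $a_0=0$, and $\mathcal N=\{\Sigma_0^{p_i}:i\le n\}$. A lower bound $q$ would have $\Sigma^q_0[x^q_0]$ infinite. Promises prevent this.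

\begin{lemma}\label{lem:limit}
Let $p_0\ge p_1\ge\cdots$ in $P_\gamma$, $u=\bigcup_nu_{p_n}$, $d=\bigcup_nd_{p_n}$, and assume that every $(\beta,\xi)\in d\times u$ is a promise of some $p_n$. Then there is $q\in P_\gamma$ below all $p_n$ with $u_q=u$, $d_q=d$ and $v^q_\beta=u$ for all $\beta\in d$.
\end{lemma}

\begin{proof}
Let $\alpha_q=\sup_n\alpha_{p_n}$, let $x^q_\xi,\Sigma^q_\beta,a^q_\beta,v^q_\beta$ be the unions of the corresponding increasing sequences, and let $\mathcal N_q=\bigcup_n\mathcal N_{p_n}\cup\{\Sigma^q_\beta:\beta\in d\}$. If $N\in\mathcal N_{p_n}$ and $\xi\in u$, take $m\ge n$ with $\xi\in u_{p_m}$; then $N\in\mathcal N_{p_m}$, and $N[x^q_\xi]=N[x^{p_m}_\xi]$ is finite by \eqref{eq:old}. If $(\beta,\xi)$ is a promise of $p_n$, then by \eqref{eq:old} and the definition of $\le$,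
\[
\Sigma^q_\beta[x^q_\xi]=\bigcup_{m\ge n}\Sigma^{p_m}_\beta[x^q_\xi]=\bigcup_{m\ge n}\Sigma^{p_m}_\beta[x^{p_m}_\xi]=\Sigma^{p_n}_\beta[x^{p_n}_\xi],
\]
a finite set. By hypothesis this covers all $(\beta,\xi)\in d\times u$, so (P2) holds, $q$ is a $\gamma$-precondition, and $v^q_\beta=u$. The display also gives $q\le p_n$ for all $n$. Every promise of $q$ satisfies (A) with some $p_n$.
\end{proof}

\begin{lemma}\label{lem:promise}
If $p\in P_\gamma$ and $(\beta,\xi)\in d_p\times u_p$, then $(\beta,\xi)$ is a promise of some $q\le p$ in $P_\gamma$.
\end{lemma}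

\begin{proof}
Assume $\xi\notin v^p_\beta$. Take $r\le p|\beta$ in $P_\beta$ and $\theta<\omega_1$ with $r\Vdash_{P_\beta}\dot A_\beta(\xi)=\theta$. Let $p'=r\wedge p$ and $\alpha=\alpha_{p'}$; then $p'|\beta=r$ and $v^{p'}_\beta=v^p_\beta\not\ni\xi$. Define $q$ from $p'$ by $\alpha_q=\alpha+1$, $x^q_\xi=t:=x^{p'}_\xi{}^{\frown}1$, $x^q_\eta=x^{p'}_\eta{}^{\frown}0$ for $\eta\in u_{p'}\setminus\{\xi\}$,
\[
\Sigma^q_\beta=\Sigma^{p'}_\beta\cup\{t\},\quad a^q_\beta=a^{p'}_\beta\cup\{(t,\theta)\},\quad v^q_\beta=v^{p'}_\beta\cup\{\xi\},\quad \mathcal N_q=\mathcal N_{p'}\cup\{\Sigma^q_\beta\},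
\]
with all else unchanged. The node $t$ has length $\alpha+1$, so $t\notin\Sigma^{p'}_\beta$ and $a^q_\beta$ is a function. By \eqref{eq:old}, $N[x^q_\eta]=N[x^{p'}_\eta]$ for $N\in\mathcal N_{p'}$ and $\eta\in u_{p'}$. For $\eta\ne\xi$ the sequence $x^q_\eta$ has the length of $t$ and a different last digit, so $\Sigma^q_\beta[x^q_\eta]=\Sigma^{p'}_\beta[x^{p'}_\eta]$; and $\Sigma^q_\beta[x^q_\xi]=\Sigma^{p'}_\beta[x^{p'}_\xi]\cup\{\alpha+1\}$. Hence $q$ is a $\gamma$-precondition, and $q\le p'$ because $\xi\notin v^{p'}_\beta$. The promises other than $(\beta,\xi)$ satisfy (A) with $p'$. The promise $(\beta,\xi)$ satisfies (B) with $r$, since $q|\beta\le p'|\beta=r$ and $a^q_\beta(t)=\theta$.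
\end{proof}

Call $p$ \emph{uniform} if $v^p_\beta=u_p$ for all $\beta\in d_p$.

\begin{lemma}\label{lem:closed}
The uniform conditions are dense in $P_\gamma$, and every descending $\omega$-sequence of uniform conditions has a uniform lower bound.
\end{lemma}

\begin{proof}
Let $p_0\in P_\gamma$. If $d_{p_0}=\emptyset$, it is uniform. Otherwise build $p_0\ge p_1\ge\cdots$ by Lemma~\ref{lem:promise}, listing each countable set $d_{p_n}\times u_{p_n}$ when $p_n$ appears and dovetailing, so that every pair in every list becomes a promise at some stage. Lemma~\ref{lem:limit} gives a uniform lower bound. If all $p_n$ are uniform and $(\beta,\xi)\in d\times u$, take $n$ with $\beta\in d_{p_n}$ and $\xi\in u_{p_n}=v^{p_n}_\beta$; so Lemma~\ref{lem:limit} applies again.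
\end{proof}

\begin{lemma}\label{lem:cc}
$P_\gamma$ has the $\omega_2$-chain condition.
\end{lemma}

\begin{proof}
Let $p_i\in P_\gamma$, $i<\omega_2$. Applying the $\Delta$-system lemma twice, we may assume $u_{p_i}\cap u_{p_j}=u^*$ and $d_{p_i}\cap d_{p_j}=d^*$ for $i\ne j$. By CH, $|2^{<\omega_1}|=\omega_1=\omega_1^\omega$, so there are only $\omega_1$ possibilities for $\alpha$, $\mathcal N$, $\langle x_\xi\rangle_{\xi\in u^*}$ and $\langle\Sigma_\beta,a_\beta\rangle_{\beta\in d^*}$. We may assume that these do not depend on $i$. Fix $i\ne j$. Let $r$ have the common $\alpha$ and $\mathcal N$, $u_r=u_{p_i}\cup u_{p_j}$, $d_r=d_{p_i}\cup d_{p_j}$, with $x_\xi$ and $(\Sigma_\beta,a_\beta)$ taken from $p_i$ or $p_j$, which agree where both are defined, and with $v^r_\beta$ the union of those of $v^{p_i}_\beta,v^{p_j}_\beta$ that are defined. Condition (P2) holds because each $x^r_\xi$ comes from a condition with the same $\mathcal N$. So $r$ is a $\gamma$-precondition, and $r\le p_i,p_j$ since no $x_\xi$ or $\Sigma_\beta$ has changed. Every promise of $r$ is a promise of $p_i$ or $p_j$, so $r\in P_\gamma$ by Lemma~\ref{lem:transfer}.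
\end{proof}

\subsection*{Choice of the names}
Let $\beta<\omega_3$. A member of $P_\beta$ is given by countable subsets of $\omega_2$ and of $\beta$ and by further data with $\omega_1$ possibilities, so $|P_\beta|\le\omega_2^\omega=\omega_2$. By Lemma~\ref{lem:cc} there are at most $\omega_2^{\omega_1}=\omega_2$ pairs $(\mathcal A,f)$, hence at most $\omega_2^{\omega_2}=\omega_3$ nice $P_\beta$-names. When $P_\beta$ is defined, list them, with repetitions, as $\dot B_{\beta,i}$, $i<\omega_3$. Fix in advance a surjection $\gamma\mapsto(\beta_\gamma,i_\gamma)$ of $\omega_3$ onto $\omega_3\times\omega_3$ with $\beta_\gamma\le\gamma$: take a list in which each pair occurs $\omega_3$ times, and replace the $\gamma$-th entry by $(0,0)$ if its first coordinate exceeds $\gamma$. Let $\dot A_\gamma=\dot B_{\beta_\gamma,i_\gamma}$, a nice $P_\gamma$-name by Lemma~\ref{lem:amalg}(c).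

Let $P=P_{\omega_3}$ and let $G$ be $P$-generic over $V$. By Lemmas~\ref{lem:closed} and~\ref{lem:cc}, $V[G]$ satisfies CH and has the same $\omega_1$ and $\omega_2$ as $V$. Each $\dot A_\beta$ is a nice $P$-name, so $\dot A_\beta^G$ is defined.

\begin{lemma}\label{lem:catch}
Every function $A:\omega_2\to\omega_1$ in $V[G]$ equals $\dot A_\beta^G$ for some $\beta<\omega_3$.
\end{lemma}

\begin{proof}
Let $p_0\in G$ force that the name $\dot A$ of $A$ is a function $\omega_2\to\omega_1$. For $\xi<\omega_2$, the conditions that force a value $\theta<\omega_1$ for $\dot A(\xi)$ or are incompatible with $p_0$ form a dense set. Let $\mathcal A_\xi$ be a maximal antichain of $P$ inside it, and let $f_\xi(s)$ be the value forced by $s$ if there is one, and $0$ otherwise. The element of $\mathcal A_\xi\cap G$ is compatible with $p_0$, so this nice name has value $A$. Since each $d_p$ is countable, $P=\bigcup_{\gamma<\omega_3}P_\gamma$. The antichains $\mathcal A_\xi$ contain at most $\omega_2$ conditions altogether, so they lie in one $P_\gamma$, $\gamma<\omega_3$, and they are maximal antichains of $P_\gamma$ by Lemma~\ref{lem:amalg}(b).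 The name is therefore some $\dot B_{\gamma,i}$, and hence some $\dot A_\beta$.
\end{proof}

\subsection*{The generic branches}
The following sets of conditions $p\in P$ are dense.
\begin{itemize}
\item $\xi\in u_p$, for $\xi<\omega_2$: add $\xi$ with $x_\xi=x_0$. Condition (P2) holds for $x_\xi$ because it holds for $x_0$; this is why $0\in u$.
\item $\alpha_p\ge\alpha'$, for $\alpha'<\omega_1$: extend all $x_\xi$ by zeros.
\item $\xi,\eta\in u_p$ and $x^p_\xi\ne x^p_\eta$, for $\xi\ne\eta$: once $\xi,\eta\in u$, extend $x_\xi$ by the digit $1$ and all other sequences by $0$.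
\item $\beta\in d_p$, for $\beta<\omega_3$: add $\beta$ with $\Sigma_\beta=a_\beta=v_\beta=\emptyset$, and put $\emptyset$ in $\mathcal N$.
\end{itemize}
In each case the new tuple is, by \eqref{eq:old}, a precondition below the old condition with the same promises, so it is in $P$ by Lemma~\ref{lem:transfer}(A). With Lemma~\ref{lem:promise}, for all $\beta<\omega_3$ and $\xi<\omega_2$ the conditions having $(\beta,\xi)$ as a promise are dense too.

In $V[G]$ let $x_\xi=\bigcup\{x^p_\xi:p\in G,\ \xi\in u_p\}$. By density, $x_\xi\in2^{\omega_1}$ and these sequences are distinct, so $S=\{x_\xi:\xi<\omega_2\}$ has size $\omega_2$. For $\beta<\omega_3$ let $\Sigma_\beta$ and $a_\beta$ be the unions of $\Sigma^p_\beta$ and $a^p_\beta$ over $p\in G$ with $\beta\in d_p$. Any two members of $G$ have a common extension, so $a_\beta$ is a function $\Sigma_\beta\to\omega_1$.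

Fix $\beta,\xi$ and $p\in G$ with promise $(\beta,\xi)$. We have $\Sigma^p_\beta[x^p_\xi]\subseteq\Sigma_\beta[x_\xi]$, since $x^p_\xi\subset x_\xi$ and $\Sigma^p_\beta\subseteq\Sigma_\beta$. Conversely, if $x_\xi|\nu\in\Sigma_\beta$, there is $q\le p$ in $G$ with $x_\xi|\nu\in\Sigma^q_\beta$. Then $\nu\le\alpha_q$, so $\nu\in\Sigma^q_\beta[x^q_\xi]=\Sigma^p_\beta[x^p_\xi]$. Thus $\Sigma_\beta[x_\xi]=\Sigma^p_\beta[x^p_\xi]$ is finite and nonempty, and by (P4),
\[
p|\beta\Vdash_{P_\beta}\dot A_\beta(\xi)=\theta,\qquad \theta=a_\beta(x_\xi|\max\Sigma_\beta[x_\xi]).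
\]
Let $s\in G$ be the element of the $\xi$-th antichain of $\dot A_\beta$ in $G$. Since $p\le p|\beta$, we have $p|\beta\in G$, so $p|\beta$ and $s$ are compatible in $P$, hence in $P_\beta$ by Lemma~\ref{lem:amalg}(b). Therefore $\dot A^G_\beta(\xi)=\theta$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Given $g:S\to\omega_1$ in $V[G]$, let $A(\xi)=g(x_\xi)$. By Lemma~\ref{lem:catch}, $A=\dot A^G_\beta$ for some $\beta<\omega_3$, and by the last paragraph $(\Sigma_\beta,a_\beta)$ witnesses $(\mathrm G)$ for $g$. So $V[G]$ satisfies CH and $(\mathrm G)$, and Proposition~\ref{prop:counter} gives the space $X$ in $V[G]$. Since ZFC $+$ GCH is consistent relative to ZFC, the theorem follows.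
\end{proof}

\begin{thebibliography}{1}

\bibitem{SCTT}
\emph{Strengthening Connected Tychonoff Topologies},\\
\texttt{https://riunet.upv.es:443/bitstream/handle/10251/82060/}\\
\texttt{2058-6444-1-SM.pdf?isAllowed=y\&sequence=1}

\end{thebibliography}
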